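# Associated primes and supports of $(\mathfrak g,K)$-modules over the nilradical

## 1. $(\mathfrak g,K)$-modules restricted to $\mathfrak n$

Let $G$ be a real reductive Lie group of Harish-Chandra's class, for instance a connected semisimple Lie group with finite center. Let $K$ be a maximal compact subgroup, $\mathfrak g_0=\mathrm{Lie}(G)$, $\mathfrak g=\mathfrak g_0\otimes_{\mathbb R}\mathbb C$. Part of the definition of the class is that $\mathrm{Ad}(G)\subseteq \mathrm{Int}(\mathfrak g)$; in particular $\mathrm{Ad}(G)$ preserves every ideal of $\mathfrak g$. Let $P_0=M_0A_0N_0$ be a minimal parabolic subgroup compatible with an Iwasawa decomposition $G=KA_0N_0$. The algebra $\mathfrak n_0=\mathrm{Lie}(N_0)$ is the sum of the restricted root spaces $\mathfrak g_\alpha$ for the positive restricted roots $\alpha$ of $\mathfrak a_0=\mathrm{Lie}(A_0)$. Put $\mathfrak n=\mathfrak n_0\otimes_{\mathbb R}\mathbb C$, a nilpotent Lie algebra. Write $\mathcal U=\mathcal U(\mathfrak n)$ for its enveloping algebra and $\mathcal A=\mathcal U\mathfrak n$ for the augmentation ideal. Let $\mathcal U_m$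 be the span of products of at most $m$ elements of $\mathfrak n$, and let $U_m(\mathfrak g)\subseteq U(\mathfrak g)$ be defined in the same way. By the Poincaré–Birkhoff–Witt (PBW) theorem, $\mathcal U$ is a Noetherian domain and
$$\dim\mathcal U_m=\binom{m+\dim\mathfrak n}{\dim\mathfrak n}.\tag{1}$$

*Example.* For $G=SL(2,\mathbb R)$ and $P_0$ upper triangular, $\mathfrak n=\mathbb C E_{12}$ and $\mathcal U=\mathbb C[T]$ with $T=E_{12}$. For $G=SL(3,\mathbb R)$, $\mathfrak n$ is the Heisenberg algebra with basis $x=E_{12}$, $y=E_{23}$, $z=E_{13}$, where $[x,y]=z$ is central. Then $\mathcal U$ has basis $z^ay^bx^c$ and $\dim\mathcal U_m=\binom{m+3}{3}$.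

**Definition ($(\mathfrak g,K)$-modules).** A $(\mathfrak g,K)$-module is a vector space $V$ with an action of $\mathfrak g$ and a locally finite continuous action of $K$, such that the action of $K$ differentiates to that of $\mathfrak k_0=\mathrm{Lie}(K)$ and $k(Xv)=(\mathrm{Ad}(k)X)(kv)$. It is admissible if every irreducible representation of $K$ occurs in it with finite multiplicity. It is finitely generated if it is so over $U(\mathfrak g)$. We regard $V$ as a $\mathcal U$-module by restriction to $\mathfrak n$.

*Example.* Let $G=SL(2,\mathbb R)$ act on functions on $\mathbb R^2\setminus 0$ by $(gf)(x)=f(g^Tx)$. Then $X=(X_{ij})\in\mathfrak g$ acts by $\sum X_{ij}x_i\partial_j$. Let $r=|x|$, let $\theta$ be the angle, and put $V=\bigoplus_{k\in\mathbb Z}\mathbb C\,r^{-1}e^{2ik\theta}$. With $\zeta=x_1+ix_2=re^{i\theta}$ we have $r^{-1}e^{2ik\theta}=\zeta^{k-1/2}\bar\zeta^{-k-1/2}$. The matrix with $X_{11}=1$, $X_{22}=-1$, $X_{12}=X_{21}=i$ acts by $(x_1+ix_2)(\partial_1+i\partial_2)=2\zeta\partial_{\bar\zeta}$ and sends $r^{-1}e^{2ik\theta}$ to $-(2k+1)r^{-1}e^{2i(k+1)\theta}$.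 Its complex conjugate sends $r^{-1}e^{2ik\theta}$ to $(2k-1)r^{-1}e^{2i(k-1)\theta}$. These two matrices and the rotations span $\mathfrak g$, so $V$ is a $(\mathfrak g,K)$-module. Each character of $K=SO(2)$ occurs at most once, so $V$ is admissible. As the coefficients never vanish, $V$ is generated by $r^{-1}$.

We use two known facts as background.

* (a) An admissible finitely generated $(\mathfrak g,K)$-module is finitely generated as a $\mathcal U$-module.
* (b) Casselman's theorem: if $V\ne0$ is an admissible finitely generated $(\mathfrak g,K)$-module, then $V\neq\mathfrak nV$, that is, $V/\mathcal AV\ne0$.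

## 2. Associated primes, localization and support over $\mathcal U$

Let $\operatorname{Spec}\mathcal U$ be the set of prime ideals of $\mathcal U$ and let $V$ be a $\mathcal U$-module.

**Definition (associated primes).** A prime $\mathcal P$ is an associated prime of $V$ if there is a nonzero submodule $W\subseteq V$ with $\mathrm{ann}_{\mathcal U}(W')=\mathcal P$ for every nonzero submodule $W'\subseteq W$. The set of these is $\mathrm{Ass}\,V$.

*Example.* Over $\mathbb C[T]$ the module $V=\mathbb C[T]/(T^2)$ has annihilator $(T^2)$, which is not prime. Every nonzero submodule contains the line $\mathbb C\,T$, whose annihilator is $(T)$, so $\mathrm{Ass}\,V=\{(T)\}$. For general $\mathfrak n$, $\mathrm{Ass}\,\mathcal U=\{0\}$ since $\mathcal U$ is a domain, and the trivial module $\mathbb C=\mathcal U/\mathcal A$ has $\mathrm{Ass}=\{\mathcal A\}$.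

**Definition (localization and support).** For $\mathcal P\in\operatorname{Spec}\mathcal U$ let $\mathcal C(\mathcal P)$ be the set of elements of $\mathcal U$ whose image in $\mathcal U/\mathcal P$ is not a zero divisor on either side. Since $\mathfrak n$ is nilpotent, every prime of $\mathcal U$ is classically localizable: $\mathcal C(\mathcal P)$ is an Ore set, so the localization $\mathcal U_{\mathcal P}$ exists. Put $V_{\mathcal P}=\mathcal U_{\mathcal P}\otimes_{\mathcal U}V$ and $\mathrm{Supp}(V)=\{\mathcal P: V_{\mathcal P}\ne0\}$.

The kernel of $V\to V_{\mathcal P}$, $v\mapsto1\otimes v$, is the set of $v$ killed by some element of $\mathcal C(\mathcal P)$ (the textbook property of Ore localization), and $V_{\mathcal P}$ consists of the elements $c^{-1}\otimes v$. Hence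
$$\mathcal P\notin\mathrm{Supp}(V)\iff\text{every }v\in V\text{ is killed by some element of }\mathcal C(\mathcal P).\tag{2}$$

A prime is called completely prime if $\mathcal U/\mathcal P$ is a domain; then $\mathcal C(\mathcal P)=\mathcal U\setminus\mathcal P$. The primes $0$ and $\mathcal A$ are completely prime.

*Example.* The element $1\in\mathcal U$ is killed by no nonzero element, so $\mathrm{Supp}(\mathcal U)=\operatorname{Spec}\mathcal U$. For the trivial module, $\mathcal A\in\mathrm{Supp}(\mathbb C)$, because an element outside $\mathcal A$ acts by a nonzero scalar. If $\mathfrak n\ne0$, then $0\notin\mathrm{Supp}(\mathbb C)$, because any $0\neq X\in\mathfrak n$ lies in $\mathcal C(0)$ and kills $\mathbb C$.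

**Definition ($\mathcal V(V)$).** $\mathcal V(V)=\{\mathcal P\in\operatorname{Spec}\mathcal U:\mathcal P\supseteq\mathrm{ann}_{\mathcal U}V\}$. For $V$ finitely generated over $\mathcal U$, this is the set of primes containing some associated prime of $V$.

*Example.* $\mathcal V(\mathcal U)=\operatorname{Spec}\mathcal U$ and $\mathcal V(\mathbb C)=\{\mathcal A\}$, as $\mathcal A$ is maximal.

The following is known and will be used freely. For $V$ finitely generated over $\mathcal U$,
$$\mathrm{Ass}\,V\subseteq\mathrm{Supp}(V)\iff\mathcal V(V)=\mathrm{Supp}(V).\tag{3}$$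
By (a), this applies to admissible finitely generated $(\mathfrak g,K)$-modules.

**Definition (torsion, growth).** A $\mathcal U$-module is torsion if each of its elements is killed by a nonzero element of $\mathcal U$; by (2) this says $0\notin\mathrm{Supp}(V)$. If $V$ is generated over $\mathcal U$ by a finite-dimensional subspace $F\neq 0$, put
$$\mathrm{GKdim}\,V=\limsup_{m\to\infty}\frac{\log\dim\mathcal U_mF}{\log m}.$$
This does not depend on $F$: if $F'$ is another choice, $F'\subseteq\mathcal U_cF$ for some $c$, so $\dim\mathcal U_mF'\le\dim\mathcal U_{m+c}F$, and conversely.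

*Example.* By (1), $\mathrm{GKdim}\,\mathcal U=\dim\mathfrak n$. A more instructive case is the Heisenberg algebra and $N=\mathcal U/\mathcal Ux$. It has basis $z^ay^b$, so $N=\mathbb C[y,z]$, on which $y$ and $z$ act by multiplication and $x$ acts by $z\,\partial_y$, because $xz^ay^b=z^ay^bx+bz^{a+1}y^{b-1}$. Here $\mathcal U_m\cdot1$ has basis $z^ay^b$ with $a+b\le m$, so $\mathrm{GKdim}\,N=2<3$. The module is torsion: $x^k$ kills every $f$ of $y$-degree less than $k$.

**Lemma 1.** For the Heisenberg algebra, every nonzero two-sided ideal $I$ of $\mathcal U$ contains a nonzero polynomial in $z$.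

*Proof.* Since $z$ is central, $\mathrm{ad}\,x$ maps $z^ay^bx^c$ to $b\,z^{a+1}y^{b-1}x^c$. Let $0\ne u\in I$ have degree $b_0$ in $y$. Then $(\mathrm{ad}\,x)^{b_0}u\in I$. The terms with $b<b_0$ die, and each term with $b=b_0$ is turned into $b_0!\,z^{a+b_0}x^c$, so the result is nonzero and involves only $z$ and $x$. Next, $\mathrm{ad}\,y$ maps $z^ax^c$ to $-c\,z^{a+1}x^{c-1}$. Applying it as often as the $x$-degree gives, in the same way, a nonzero polynomial in $z$ in $I$. $\square$

*Example.* On $N=\mathbb C[y,z]$ a nonzero polynomial in $z$ acts injectively. By Lemma 1 every nonzero submodule of $N$ has annihilator $0$. Hence $\mathrm{Ass}\,N=\{0\}$ and $\mathcal V(N)=\operatorname{Spec}\mathcal U$, while $0\notin\mathrm{Supp}(N)$.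

## 3. The inclusion $\mathrm{Ass}\,V\subseteq\mathrm{Supp}(V)$ and the theorems

The example of $N$ shows that $\mathrm{Ass}\,V\subseteq\mathrm{Supp}(V)$ can fail for a $\mathcal U$-module. But $N$ was not given to us as a $(\mathfrak g,K)$-module. In the paper "On Supports And Associated Primes" one finds the following.

**Conjecture.** In the setting of Section 1, let $V$ be an admissible finitely generated $(\mathfrak g,K)$-module. Then $\mathrm{Ass}\,V\subseteq\mathrm{Supp}(V)$ or, equivalently, $\mathcal V(V)=\mathrm{Supp}(V)$.

In plain words: does a module which carries the action of all of $\mathfrak g$ and $K$ see its own associated primes after localization? Facts (a) and (b) do not decide this by themselves, since $N$ satisfies both conclusions: it is cyclic, and $N/\mathfrak nN=\mathbb C[y,z]/(y,z)\ne0$. The conjecture is false.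

**Theorem A.** Let $G=SL(3,\mathbb R)$, $K=SO(3)$, $P_0$ the upper triangular subgroup, so $\mathfrak n=\langle E_{12},E_{13},E_{23}\rangle$ with $[E_{12},E_{23}]=E_{13}$ central. Let $H_l$ be the space of complex harmonic homogeneous polynomials of degree $l$ on $\mathbb R^3$, $r=|x|$, and
$$V=\bigoplus_{m\ge0}r^{-1-2m}H_{2m}\subset C^\infty(\mathbb R^3\setminus0),\qquad (gf)(x)=f(g^Tx).$$
Then $V$ is an admissible finitely generated $(\mathfrak g,K)$-module, $\mathrm{Ass}\,V=\{0\}$, $\mathcal V(V)=\operatorname{Spec}\mathcal U$, and $V_{(0)}=0$. So $\mathrm{Ass}\,V\not\subseteq\mathrm{Supp}(V)\ne\mathcal V(V)$.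

**Theorem B.** Let $G$ be of Harish-Chandra's class. The following are equivalent:

1. $\mathfrak n$ is abelian;
2. every noncompact simple ideal of $\mathfrak g_0$ is isomorphic to $\mathfrak{so}(m,1)$ for some $m\ge2$;
3. $\mathrm{Ass}\,V\subseteq\mathrm{Supp}(V)$ for every admissible finitely generated $(\mathfrak g,K)$-module $V$.

**Theorem C.** Let $G$ be connected with finite center and $\mathfrak g_0$ simple of real rank one.

* (C1) If $V$ is an infinite-dimensional admissible finitely generated $(\mathfrak g,K)$-module, then $\mathrm{ann}_{\mathcal U}V=0$.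
* (C2) If $V$ is irreducible, then $\mathrm{Ass}\,V\subseteq\mathrm{Supp}(V)$ if and only if $\dim V<\infty$ or $V$ is not a torsion $\mathcal U$-module (equivalently, $\dim V<\infty$ or $\mathrm{GKdim}\,V=\dim\mathfrak n$).

## 4. Finite-dimensional modules, $SL(2,\mathbb R)$, and abelian $\mathfrak n$

**Finite-dimensional modules.** Let $0<\dim V<\infty$. Choose $H\in\mathfrak a_0$ with $\alpha(H)>0$ for all positive restricted roots $\alpha$. Elements of $\mathfrak g_\alpha\subseteq\mathfrak n_0$ raise generalized eigenvalues of $H$ by $\alpha(H)>0$, so a product of sufficiently many elements of $\mathfrak n$ is zero on $V$. Hence every nonzero $\mathcal U$-submodule contains a nonzero vector $v$ with $\mathfrak nv=0$, and $\mathrm{ann}_{\mathcal U}(\mathbb Cv)=\mathcal A$. So $\mathrm{Ass}\,V=\{\mathcal A\}$. An element outside $\mathcal A$ acts on such a $v$ by a nonzero scalar, so by (2) $\mathcal A\in\mathrm{Supp}(V)$. The inclusion holds.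

**The $SL(2,\mathbb R)$-module of Section 1.** A finite sum of the functions $r^{-1}e^{2ik\theta}$ can be written as $r^{-1-2m}p$ with $p$ a homogeneous polynomial of degree $2m$, because $r^{2m}e^{2ik\theta}=\zeta^{m+k}\bar\zeta^{m-k}$ for $|k|\le m$. The next lemma therefore says that this $V$ is torsion-free over $\mathbb C[T]$. Thus $\mathrm{Ass}\,V=\{0\}$ and $V_{(0)}\ne0$, and the inclusion holds.

**Lemma 2.** Let $n\in\{2,3\}$, let $p\ne0$ be a homogeneous polynomial of degree $2m$ on $\mathbb R^n$, $f=r^{-1-2m}p$, and $0\ne g\in\mathbb C[T]$. Then $g(x_1\partial_n)f\ne0$.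

*Proof.* Restrict to $x_1=1$. Write $t=x_n$ and, if $n=3$, $y=x_2$; if $n=2$ put $y=0$ below. On restrictions $x_1\partial_n$ acts as $\partial_t$, and $f$ becomes
$$\varphi=w^{-m-1/2}P,\qquad w=1+y^2+t^2,\quad P=p|_{x_1=1}\neq0,$$
where $P\ne0$ because $p$ is homogeneous. Suppose $g(\partial_t)\varphi=0$. Fix a real $y$ with $P(y,\cdot)\not\equiv0$. Then $t\mapsto\varphi(y,t)$ is not identically zero and solves a linear ODE with constant coefficients, not all zero. If $g$ is constant this is already a contradiction. Otherwise solutions are sums of polynomials times exponentials, so $\varphi(y,\cdot)$ extends to an entire function $F\not\equiv0$, and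
$$F(t)^2(1+y^2+t^2)^{2m+1}=P(y,t)^2$$
for all real $t$, hence for all $t\in\mathbb C$. At the simple zero $t_0=i\sqrt{1+y^2}$ of $1+y^2+t^2$ the left side vanishes to odd order and the right side to even order, both finite. This is a contradiction. $\square$

**Abelian $\mathfrak n$: proof of (1)⇒(3) in Theorem B.** Let $\mathcal U$ be commutative, $\mathcal P\in\mathrm{Ass}\,V$ with $W$ as in the definition. Take $0\ne v\in W$. Then $\mathrm{ann}(v)=\mathrm{ann}(\mathcal Uv)=\mathcal P$, so no element of $\mathcal C(\mathcal P)=\mathcal U\setminus\mathcal P$ kills $v$, and $\mathcal P\in\mathrm{Supp}(V)$ by (2).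

**Where this argument stops for nonabelian $\mathfrak n$.** The first thing to try in general is the same argument: pick $v\in W$ and show that $\mathcal C(\mathcal P)$ does not meet $\mathrm{ann}(v)$. The step that breaks is $\mathrm{ann}(v)=\mathrm{ann}(\mathcal Uv)$. Now $\mathrm{ann}(v)$ is only a left ideal, and $\mathrm{ann}(\mathcal Uv)$ is the largest two-sided ideal inside it. In $N=\mathcal U/\mathcal Ux$ with $v=1$, the left ideal is $\mathcal Ux$, which contains the element $x\in\mathcal C(0)$, while the two-sided ideal is $0$. So every vector can be torsion although the module is faithful.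

## 5. Slow growth against large quotients of $\mathcal U$

The module $N$ suggests what to look for: a module too small for $\mathcal U$ to act freely on any vector, but whose annihilator is nevertheless small. Over a commutative domain these two demands conflict for finitely generated modules, because one can multiply together nonzero elements killing the generators. Over $\mathcal U$ they need not. The following lemma makes this precise.

**Lemma 3.** Let $V$ be an admissible finitely generated $(\mathfrak g,K)$-module and $\mathcal P$ a completely prime ideal of $\mathcal U$ with $\mathcal P\supseteq\mathrm{ann}_{\mathcal U}V$. Suppose $\dim(\mathcal U_m+\mathcal P)/\mathcal P\ge c\,m^e$ for large $m$, with some $c>0$, and that for each $v\in V$ one has $\dim\mathcal U_mv=O(m^{e'})$ with $e'<e$. Then $\mathcal P\in\mathcal V(V)\setminus\mathrm{Supp}(V)$, so $\mathrm{Ass}\,V\not\subseteq\mathrm{Supp}(V)$.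

*Proof.* Let $v\in V$ and $R_m=\{u\in\mathcal U_m:uv=0\}$. Then $\dim\mathcal U_m-\dim R_m=\dim\mathcal U_mv=O(m^{e'})$, while $\dim\mathcal U_m-\dim(\mathcal U_m\cap\mathcal P)\ge cm^e$. If $R_m\subseteq\mathcal P$, then $R_m\subseteq\mathcal U_m\cap\mathcal P$ and $\dim\mathcal U_mv\ge cm^e$, which is impossible for large $m$. So for $m$ large there is an element of $R_m\setminus\mathcal P$. Since $\mathcal U/\mathcal P$ is a domain, it lies in $\mathcal C(\mathcal P)$, and it kills $v$. By (2), $V_{\mathcal P}=0$. The last claim is (3). $\square$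

For $SL(3,\mathbb R)$ we have $\dim\mathfrak n=3$, and functions on a two-dimensional space grow only quadratically. On the chart $x_1=1$ of functions of fixed homogeneity on $\mathbb R^3$, the algebra $\mathfrak n$ acts by $E_{12}=\partial_y$, $E_{13}=\partial_t$, $E_{23}=y\,\partial_t$: two variables, but three operators. This is what Theorem A uses.

## 6. Even functions of degree $-1$ on $\mathbb R^3\setminus0$: proof of Theorem A

**Step 1: $V$ is an admissible $(\mathfrak g,K)$-module, with a filtration of quadratic growth.** We check that $\mathfrak g$ preserves $V$ and raises the degree by at most one step. An element $X=(X_{ij})\in\mathfrak{sl}_3(\mathbb C)$ acts by $\sum X_{ij}x_i\partial_j$. Let $q_X=\sum X_{ij}x_ix_j$. Since $Xr^s=s\,r^{s-2}q_X$, for $h\in H_{2m}$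
$$X(r^{-1-2m}h)=r^{-3-2m}\big[(-1-2m)\,q_Xh+r^2\,Xh\big].\tag{4}$$
The bracket is a homogeneous polynomial of degree $2m+2$. By the classical decomposition of polynomials into harmonics it lies in $\bigoplus_{k\le m+1}r^{2(m+1-k)}H_{2k}$. Multiplying by $r^{-3-2m}$ turns the $k$-th summand into $r^{-1-2k}H_{2k}$. So, with $V_{\le m}=\bigoplus_{k\le m}r^{-1-2k}H_{2k}$,
$$\mathfrak gV_{\le m}\subseteq V_{\le m+1},\qquad\dim V_{\le m}=\sum_{k\le m}(4k+1)=(m+1)(2m+1).\tag{5}$$
The group $SO(3)$ preserves each $r^{-1-2k}H_{2k}$, and both actions come from the action of $G$ on functions, so $V$ is a $(\mathfrak g,K)$-module. The $H_{2k}$ are irreducible and pairwise inequivalent, so $V$ is admissible.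

**Step 2: $V=U(\mathfrak g)\,r^{-1}$.** This gives finite generation. Suppose $V_{\le m}\subseteq U(\mathfrak g)r^{-1}$; this is clear for $m=0$. Take $X$ with $X_{11}=1$, $X_{22}=-1$, $X_{12}=X_{21}=i$ and other entries $0$. It acts by $(x_1+ix_2)(\partial_1+i\partial_2)$ and $q_X=(x_1+ix_2)^2$. The polynomial $h=(x_1+ix_2)^{2m}$ is in $H_{2m}$, and $Xh=0$ because $(\partial_1+i\partial_2)(x_1+ix_2)=0$. By (4)
$$X(r^{-1-2m}h)=(-1-2m)\,r^{-3-2m}(x_1+ix_2)^{2m+2}\ne0.$$
This is a nonzero element of $r^{-1-2(m+1)}H_{2m+2}$, which is irreducible under $\mathfrak k$. Hence $V_{\le m+1}\subseteq U(\mathfrak g)r^{-1}$.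

**Step 3: $V_{(0)}=0$.** We show that every vector is torsion, by counting dimensions. Let $v\in V_{\le c}$. By (5), $\mathcal U_mv\subseteq V_{\le m+c}$ has dimension at most $(m+c+1)(2m+2c+1)$, while $\dim\mathcal U_m=\binom{m+3}3$. For large $m$ the map $u\mapsto uv$ on $\mathcal U_m$ is not injective, so $v$ is killed by an element of $\mathcal C(0)=\mathcal U\setminus\{0\}$. By (2), $V_{(0)}=0$.

**Step 4: every nonzero $\mathcal U$-submodule of $V$ is faithful.** We combine Lemmas 1 and 2. Let $0\ne W\subseteq V$ be a submodule with $\mathrm{ann}_{\mathcal U}W\ne0$. This is a two-sided ideal, so by Lemma 1 some $g(E_{13})$ with $0\ne g\in\mathbb C[T]$ kills $W$. Take $0\ne f\in W$. Putting all components of $f$ over a common power of $r$, we write $f=r^{-1-2m}p$ with $p\ne0$ homogeneous of degree $2m$. Since $E_{13}=x_1\partial_3$, Lemma 2 says $g(E_{13})f\ne0$, a contradiction.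

**Step 5: conclusion.** By Step 4 every nonzero submodule has annihilator $0$. So $\mathrm{Ass}\,V=\{0\}$ and $\mathcal V(V)=\operatorname{Spec}\mathcal U$. By Step 3, $0\notin\mathrm{Supp}(V)$. $\blacksquare$

## 7. When is $\mathfrak n$ abelian? The equivalence (1)⇔(2) in Theorem B

Let $\mathfrak g_i$ be the noncompact simple ideals of $\mathfrak g_0$ and $\mathfrak n_i$ the corresponding complexified nilradicals. Then $\mathfrak n=\bigoplus\mathfrak n_i$, so $\mathfrak n$ is abelian if and only if all $\mathfrak n_i$ are. Let $\theta$ be the Cartan involution. For a restricted root $\alpha$ and $0\ne e\in\mathfrak g_\alpha$, the element $[e,\theta e]$ commutes with $\mathfrak a_0$ and is reversed by $\theta$, so it lies in $\mathfrak a_0$. Pairing it with $H\in\mathfrak a_0$ under an invariant form gives $\alpha(H)$ times a nonzero constant. So $e$, a multiple of $\theta e$, and the coroot $\alpha^\vee\in\mathfrak a_0$ span an $\mathfrak{sl}_2$.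

**Real rank at least two.** The restricted root system of $\mathfrak g_i$ is irreducible of rank at least $2$, so there are simple restricted roots $\alpha\ne\beta$ with $\langle\beta,\alpha^\vee\rangle<0$. For $0\ne e\in\mathfrak g_\alpha$, $\mathfrak{sl}_2$-theory says that $\mathrm{ad}\,e$ is injective on the negative weight space $\mathfrak g_\beta$. Thus
$$[\mathfrak g_\alpha,\mathfrak g_\beta]\ne0,\tag{6}$$
and $\mathfrak n_i$ is not abelian.

**Real rank one.** Let $\alpha$ be the reduced positive root. If $2\alpha$ is not a root, then $\mathfrak n_i$ comes from $\mathfrak g_\alpha$ alone and is abelian, since $[\mathfrak g_\alpha,\mathfrak g_\alpha]\subseteq\mathfrak g_{2\alpha}=0$. If $2\alpha$ is a root, take $0\ne e\in\mathfrak g_\alpha$. The coroot acts by $2$ on $\mathfrak g_\alpha$ and by $4$ on $\mathfrak g_{2\alpha}$, and $\mathrm{ad}\,e$ maps the eigenspace for $2$ onto the eigenspace for $4$. So $[e,\mathfrak g_\alpha]=\mathfrak g_{2\alpha}\ne0$ and $\mathfrak n_i$ is not abelian. By the classification of rank one algebras, $2\alpha$ is not a root exactly for $\mathfrak g_i\cong\mathfrak{so}(m,1)$,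 $m\ge2$. The remaining ones are $\mathfrak{su}(n,1)$ and $\mathfrak{sp}(n,1)$ with $n\ge2$, and $\mathfrak f_{4(-20)}$, with $\dim\mathfrak n_i=2n-1$, $4n-1$, $15$ respectively.

This proves (1)⇔(2). With (1)⇒(3) from Section 4, what remains for Theorem B is a counterexample for each $G$ violating (2). There are two cases: some $\mathfrak g_i$ has real rank at least $2$ (Section 8), or some $\mathfrak g_i$ is $\mathfrak{su}(n,1)$, $\mathfrak{sp}(n,1)$ with $n\ge2$, or $\mathfrak f_{4(-20)}$ (Sections 10–12).

## 8. Functions on $G/Q^-$ when a factor has real rank at least two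

Let $\mathfrak g_i$ have real rank at least $2$ and choose $\alpha,\beta$ as in (6). Let $Q=LN_Q\supseteq P_0$ be the standard maximal parabolic subgroup whose Levi factor contains all simple restricted roots except $\beta$, and let $Q^-=LN_Q^-$ be its opposite. Put $d=\dim N_Q$. Write $\mathfrak l_0,\mathfrak n_{Q,0}$ for the Lie algebras of $L$ and $N_Q$. Then $\mathfrak n_0=(\mathfrak n_0\cap\mathfrak l_0)\oplus\mathfrak n_{Q,0}$, $\mathfrak g_\alpha\subseteq\mathfrak n_0\cap\mathfrak l_0$, and $\mathfrak g_\beta\subseteq\mathfrak n_{Q,0}$. So by (6) we may fix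
$$X\in\mathfrak n_0\cap\mathfrak l_0\quad\text{with}\quad[X,\mathfrak n_{Q,0}]\ne0.\tag{7}$$
(For $SL(3,\mathbb R)$, $\alpha=\varepsilon_2-\varepsilon_3$ and $\beta=\varepsilon_1-\varepsilon_2$, this is the picture of Section 5: $\mathfrak n_Q=\langle E_{12},E_{13}\rangle$ and $X=E_{23}$.) Let $V$ be the space of $K$-finite functions in $C^\infty(G/Q^-)$ under left translation.

**Step 1: $V$ is admissible and finitely generated.** Since $\theta(P_0)\subseteq Q^-$, pulling back makes $V$ a submodule of the $K$-finite functions on $G/\theta(P_0)$. That is a minimal principal series, which is admissible of finite length; this is standard, see Wallach, *Real Reductive Groups I*, or Knapp, *Representation Theory of Semisimple Groups*. So $V$ is admissible and of finite length, hence finitely generated.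

**Step 2: $\dim U_m(\mathfrak g)v=O(m^d)$ for every $v\in V$.** This is the slow-growth hypothesis of Lemma 3. Since $G=K\theta(P_0)$, the group $K$ is transitive on $M=G/Q^-=K/(K\cap L)$, a compact manifold of dimension $d$. Fix an $\mathrm{Ad}(K)$-invariant inner product on $\mathfrak k_0$ with orthonormal basis $X_1,\dots,X_s$, and let $\Omega=\sum X_i^2$. Let $X_i^\sharp$ be the vector field on $M$ by which $X_i$ acts. The $X_i^\sharp$ span every tangent space, so $|\xi|^2=\sum\xi(X_i^\sharp)^2$ defines a Riemannian metric on $M$, which is $K$-invariant because $\sum X_i\otimes X_i$ is.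

We claim that $-\Omega$ acts as the positive Laplacian $\Delta$ of this metric. Both are real second-order operators with the same principal symbol. Both are symmetric with respect to the $K$-invariant measure, which is the Riemannian measure up to a scalar. Their difference is a real symmetric operator $Z+f$ with $Z$ a vector field and $f$ a function. As the adjoint of $Z$ is $-Z$ plus a function, $Z=0$. Both operators kill constants, so $f=0$.

Now let $v\in V$ and let $F=U(\mathfrak k)v$, which is finite-dimensional. Then $U_m(\mathfrak g)v\subseteq U_m(\mathfrak g)F$. The latter is $\mathfrak k$-stable and is a quotient of $\bigoplus_{j\le m}\mathfrak g^{\otimes j}\otimes F$ as a $\mathfrak k$-module. Its $\mathfrak k$-weights are sums of at most $m$ weights of $\mathfrak g$ and one weight of $F$, so its highest weights $\mu$ have norm $O(m)$. On the corresponding constituents $-\Omega$ acts by $(\mu,\mu+2\rho_{\mathfrak k})=O(m^2)$. So $U_m(\mathfrak g)v$ lies in the sum of the eigenspaces of $\Delta$ with eigenvalue at most $Cm^2$, for a constant $C$ depending on $v$. By Weyl's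 law the number of eigenvalues at most $\lambda$, with multiplicity, is $O(\lambda^{d/2})$. With $\lambda=Cm^2$ this is $O(m^d)$.

**Step 3: a completely prime ideal $\mathcal J\supseteq\mathrm{ann}_{\mathcal U}V$.** We realize $\mathcal U$ by polynomial differential operators in $d$ variables. The map $N_Q\to G/Q^-$, $g\mapsto gQ^-$, is injective because $N_Q\cap Q^-=\{e\}$, and it is an open embedding because $\mathfrak g_0=\mathfrak n_{Q,0}\oplus\mathrm{Lie}(Q^-)$. Use exponential coordinates $N_Q\cong\mathbb R^d$. An element $Y\in\mathfrak n_{Q,0}$ acts by the vector field of the left translations $g\mapsto e^{tY}g$, up to sign. It is polynomial since the Baker–Campbell–Hausdorff series is finite. For $X\in\mathfrak n_0\cap\mathfrak l_0$ we have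
$$e^{tX}gQ^-=e^{tX}ge^{-tX}Q^-,$$
and $\log(e^{tX}ge^{-tX})=e^{t\,\mathrm{ad}X}\log g$, so $X$ acts by a linear vector field. We obtain a homomorphism $\mathcal U\to A_d(\mathbb C)$ to the Weyl algebra, which is a domain. So its kernel $\mathcal J$ is completely prime. If $u\in\mathcal U$ kills $V$, then by density of the $K$-finite functions in $C^\infty(G/Q^-)$ and continuity of differential operators, $u$ kills $C_c^\infty(N_Q)$. Hence its differential operator is $0$. Thus $\mathrm{ann}_{\mathcal U}V\subseteq\mathcal J$.

**Step 4: $d+1$ algebraically independent symbols.** This will show that $\mathcal U/\mathcal J$ grows faster than $V$. Trivialize $T^*N_Q\cong N_Q\times\mathfrak n_{Q,0}^*$ by right translation. Then $(g,\eta)$ pairs with the tangent vector $\frac{d}{dt}\big|_0e^{tZ}g$ to give $\eta(Z)$. Because $e^{tX}ge^{-tX}=e^{tX}e^{-t\mathrm{Ad}(g)X}g$, the principal symbols are, up to a common constant,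
$$\sigma_Y=\eta(Y)\quad(Y\in\mathfrak n_{Q,0}),\qquad\sigma_X=\eta(X-\mathrm{Ad}(g)X)\quad(X\in\mathfrak n_0\cap\mathfrak l_0).$$
Let $Y_1,\dots,Y_d$ be a basis of $\mathfrak n_{Q,0}$ and let $X$ be as in (7). We claim that $\sigma_{Y_1},\dots,\sigma_{Y_d},\sigma_X$ are algebraically independent. Suppose $\sum_k\Phi_k(\sigma_{Y_1},\dots,\sigma_{Y_d})\,\sigma_X^k=0$ with polynomials $\Phi_k$, not all zero. The $\sigma_{Y_j}$ are linear coordinates of $\eta$. For $\eta$ in a dense set some $\Phi_k(\eta)\neq0$, and then $\sigma_X(\cdot,\eta)$ takes its values in the finite root set of a nonzero polynomial. As $N_Q$ is connected, $\sigma_X(\cdot,\eta)$ is constant for these $\eta$, and by continuity in $\eta$ it is constant for all $\eta$. But its derivative at $g=e$ in the direction $Y$ is $-\eta([Y,X])$, which is nonzero for suitable $Y$ and $\eta$ by (7). This is a contradiction.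

**Step 5: growth of $\mathcal U/\mathcal J$ and conclusion.** We count monomials. The ordered monomials $Y_1^{a_1}\cdots Y_d^{a_d}X^b$ are linearly independent modulo $\mathcal J$. Indeed, consider a nontrivial linear combination and let $M$ be its top degree. Its symbol of order $M$ is the same combination of the monomials $\sigma_{Y_1}^{a_1}\cdots\sigma_{Y_d}^{a_d}\sigma_X^b$ of degree $M$ (up to a nonzero constant), which is nonzero by Step 4. Hence
$$\dim(\mathcal U_m+\mathcal J)/\mathcal J\ge\binom{m+d+1}{d+1}.$$
Lemma 3 with $\mathcal P=\mathcal J$, $e=d+1$, $e'=d$ gives $\mathrm{Ass}\,V\not\subseteq\mathrm{Supp}(V)$. $\square$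

## 9. In real rank one, infinite-dimensional modules are faithful over $\mathcal U$

We prove (C1) in the following form, which we also need in Section 12.

**Proposition 4.** Let $\mathfrak g_0$ be simple of real rank one, $\mathfrak g=\mathfrak k\oplus\mathfrak p$ the complexified Cartan decomposition, and $\mathfrak n$, $\mathcal U$ as before. Let $K$ be a compact connected group with $\mathrm{Lie}(K)\otimes\mathbb C=\mathfrak k$. If $V$ is an infinite-dimensional admissible finitely generated $(\mathfrak g,K)$-module, then $\mathrm{ann}_{\mathcal U}V=0$.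

If $G$ is connected with finite center, then $K$ is connected, so Proposition 4 contains (C1). The plan is to pass to symbols. The annihilator of $V$ in $U(\mathfrak g)$ has symbols vanishing on an $\mathrm{Int}(\mathfrak g)$-orbit, and the projection of this orbit to $\mathfrak n^*$ is so large that no nonzero symbol from $\mathcal U$ can vanish on it.

**Step 1: a nonzero nilpotent $x\in\mathfrak p$ attached to $V$.** Let $B$ be the Killing form; it identifies $S(\mathfrak g)$ with the polynomial functions on $\mathfrak g$, with $Z\in\mathfrak g$ becoming $B(Z,\cdot)$. Choose a finite-dimensional $K$-stable generating subspace $V_0$ and put $V_m=U_m(\mathfrak g)V_0$. Then $\mathrm{gr}\,V$ is an $S(\mathfrak g)$-module generated by $V_0$. It is killed by $\mathfrak k$, because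
$$\mathfrak kU_m(\mathfrak g)V_0\subseteq U_m(\mathfrak g)\mathfrak kV_0+[\mathfrak k,U_m(\mathfrak g)]V_0\subseteq V_m.$$
Let $\mathcal Z\subseteq\mathfrak g$ be the zero set of the graded ideal $\mathrm{ann}_{S(\mathfrak g)}(\mathrm{gr}\,V)$, a closed cone. It lies in $\mathfrak k^\perp=\mathfrak p$. It is not contained in $\{0\}$: otherwise, by the Nullstellensatz, a power of $S(\mathfrak g)_+$ would kill the finitely generated module $\mathrm{gr}\,V$, making it finite-dimensional.

We show that $\mathcal Z$ consists of nilpotent elements. Let $z\in Z(\mathfrak g)$ be nonscalar. It commutes with $K$, which is connected, so it preserves the sum $E$ of the $K$-isotypic components meeting $V_0$ nontrivially. By admissibility $\dim E<\infty$, so there is a monic polynomial $\pi$ with $\pi(z)E=0$, and $\pi(z)V=U(\mathfrak g)\pi(z)V_0=0$. If $s$ is the symbol of $z$ and $k=\deg\pi$, the symbol of $\pi(z)$ is $s^k$, so $s^k$ kills $\mathrm{gr}\,V$ and $s$ vanishes on $\mathcal Z$. By symmetrization every homogeneous element of $S(\mathfrak g)^{\mathfrak g}_+$ is the symbol of some such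 $z$. The non-leading coefficients of the characteristic polynomial of $\mathrm{ad}(\cdot)$ are elements of $S(\mathfrak g)^{\mathfrak g}_+$, so $\mathrm{ad}\,x$ is nilpotent for $x\in\mathcal Z$. Fix $0\ne x\in\mathcal Z$.

**Step 2: symbols of $\mathrm{Ann}_{U(\mathfrak g)}V$ vanish on $\mathrm{Int}(\mathfrak g)x$.** If $u\in U_k(\mathfrak g)$ kills $V$, its class in $S^k(\mathfrak g)$ kills $\mathrm{gr}\,V$, hence vanishes at $x$. The annihilator is a two-sided ideal, so each $\mathrm{Ann}_{U(\mathfrak g)}V\cap U_k(\mathfrak g)$ is a finite-dimensional space stable under $\mathrm{ad}\,\mathfrak g$, hence under $\mathrm{Int}(\mathfrak g)$. Therefore the set of symbols is $\mathrm{Int}(\mathfrak g)$-stable and these symbols vanish on the whole orbit $\mathrm{Int}(\mathfrak g)x$.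

**Step 3: some $x'\in\mathrm{Int}(\mathfrak g)x$ has $\mathrm{ad}\,x'$ injective on $\mathfrak n$.** Here real rank one enters. By Kostant–Rallis (*Orbits and representations associated with symmetric spaces*, Amer. J. Math. 93 (1971)) there is an $\mathfrak{sl}_2$-triple $(x,h,y)$ with $y\in\mathfrak p$ and $h\in\mathfrak k$. Moreover every semisimple element of $\mathfrak p$ is conjugate, under the connected subgroup of $\mathrm{Int}(\mathfrak g)$ with Lie algebra $\mathfrak k$, into $\mathfrak a=\mathfrak a_0\otimes\mathbb C$. The element $x+y\in\mathfrak p$ is conjugate to $h$ inside the image of $SL_2(\mathbb C)$, so it is semisimple. Let $\mathfrak a_0=\mathbb RH_0$ with $\alpha(H_0)=1$ for the reduced positive restricted root $\alpha$. We conclude that $\gamma h=cH_0$ for some $\gamma\in\mathrm{Int}(\mathfrak g)$ and $c\in\mathbb C$. The eigenvalue $c$ of $\mathrm{ad}(cH_0)$ occurs, and $\mathrm{ad}\,h$ has integer eigenvalues and $h\ne0$, so $c\in\mathbb Z\setminus0$.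

By $\mathfrak{sl}_2$-theory $\mathrm{ad}\,y$ is injective on the sum of the positive eigenspaces of $\mathrm{ad}\,h$, and $\mathrm{ad}\,x$ on the sum of the negative ones. If $c>0$, then $\mathfrak n$ is the sum of the positive eigenspaces of $\mathrm{ad}(\gamma h)$, and $x'=\gamma y$ works; it is in $\mathrm{Int}(\mathfrak g)x$ because all nonzero nilpotents of $\mathfrak{sl}_2(\mathbb C)$ are conjugate under $SL_2(\mathbb C)$. If $c<0$, then $\mathfrak n$ is the sum of the negative eigenspaces of $\mathrm{ad}(\gamma h)$, and $x'=\gamma x$ works.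

**Step 4: the orbit has open image in $\mathfrak n^*$.** Consider the map $\mathrm{Int}(\mathfrak g)\to\mathfrak n^*$, $g\mapsto B(gx',\cdot)|_{\mathfrak n}$. Its differential at $e$ is
$$Z\mapsto B([Z,x'],\cdot)|_{\mathfrak n}=B(Z,[x',\cdot])|_{\mathfrak n}.$$
This is the transpose of the injective map $\mathrm{ad}\,x':\mathfrak n\to\mathfrak g$, hence surjective. So the image of $\mathrm{Int}(\mathfrak g)x$ in $\mathfrak n^*$ contains a nonempty open set.

**Step 5: conclusion.** Suppose $0\ne u\in\mathcal U$ kills $V$. Its symbol $s$ is a nonzero element of $S(\mathfrak n)\subseteq S(\mathfrak g)$ and, as a function on $\mathfrak g$, it factors through $\mathfrak g\to\mathfrak n^*$, $w\mapsto B(w,\cdot)|_{\mathfrak n}$. By Step 2 it vanishes on $\mathrm{Int}(\mathfrak g)x$, so as a polynomial on $\mathfrak n^*$ it vanishes on a nonempty open set. Then $s=0$, a contradiction. $\blacksquare$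

## 10. Small modules for $\mathfrak{su}(n,1)$ and $\mathfrak{sp}(n,1)$, $n\ge2$

By Proposition 4, faithfulness is automatic in rank one. So for a rank one factor with nonabelian nilradical it is enough to find modules of small growth. From now on through Section 12, $\mathfrak g_1$ denotes the complexification of a factor $\mathfrak{su}(n,1)$, $\mathfrak{sp}(n,1)$ ($n\ge2$) or $\mathfrak f_{4(-20)}$, with $\mathfrak g_1=\mathfrak k_1\oplus\mathfrak p_1$ and complexified nilradical $\mathfrak n_1$. We construct $\mathfrak g_1$-modules $W=\bigoplus_{q\ge0}W_q$ with the following properties.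

* (w1) The $W_q$ are nonzero, finite-dimensional, pairwise inequivalent irreducible $\mathfrak k_1$-modules, with all weights in the root lattice of $\mathfrak g_1$.
* (w2) $\mathfrak p_1W_q\subseteq W_{q+1}\oplus W_{q-1}$ (with $W_{-1}=0$), and the $W_{q+1}$-components of $\mathfrak p_1W_q$ span $W_{q+1}$.
* (w3) $\dim\bigoplus_{q\le m}W_q=O(m^{e'})$ with $e'<\dim\mathfrak n_1$.

Property (w2) gives $W=U(\mathfrak g_1)W_0$: if $W_0,\dots,W_q$ lie in $U(\mathfrak g_1)W_0$, then so do the $W_{q+1}$-components of $\mathfrak p_1W_q$.

**The model.** The algebra $\mathfrak{gl}(a+b)$ acts on $\mathbb C[z_1,\dots,z_a,w_1,\dots,w_b]$ by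
$$E_{ij}=z_i\partial_{z_j},\quad E_{i,a+s}=-z_iw_s,\quad E_{a+s,i}=\partial_{w_s}\partial_{z_i},\quad E_{a+s,a+t}=-\partial_{w_s}w_t.$$
This is the standard action $E_{ij}=x_i\partial_j$ followed by the automorphism $x_{a+s}\mapsto\partial_{w_s}$, $\partial_{a+s}\mapsto-w_s$ of the Weyl algebra (on the first $a$ variables just rename $x_i$ to $z_i$); it is an automorphism because $[-w_s,\partial_{w_s}]=1$. The action preserves $\deg_z-\deg_w$.

**$\mathfrak{su}(n,1)$.** Here $\mathfrak g_1=\mathfrak{sl}(n+1)$, $a=n$, $b=1$. Let $W_q=S^{q+1}(z)\cdot w^q$, where $S^j(z)$ is the space of polynomials of degree $j$ in the $z_i$; the sum of the $W_q$ is the part with $\deg_z-\deg_w=1$. The subalgebra $\mathfrak{sl}(n)\subseteq\mathfrak k_1$ acts irreducibly on $S^{q+1}(z)$, and since $n\ge2$ the dimensions are distinct, so the $W_q$ are inequivalent. The weight of $z^\alpha w^q$ is $(\alpha,-q-1)$ with $|\alpha|=q+1$. This is integral with coordinate sum $0$, so it is in the root lattice. The operators $-z_iw$ map $W_q$ to $W_{q+1}$ with images spanning $W_{q+1}$, and $\partial_w\partial_{z_i}$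 maps $W_q$ to $W_{q-1}$. Finally $\dim W_q=O(q^{n-1})$, so $e'=n<2n-1=\dim\mathfrak n_1$.

**$\mathfrak{sp}(n,1)$.** Here $\mathfrak g_1=\mathfrak{sp}(2n+2)\subset\mathfrak{gl}(2n+2)$ for the form $\omega_1\oplus\omega_2$ on $\mathbb C^{2n}\oplus\mathbb C^2$, with $a=2n$, $b=2$, $\mathfrak k_1=\mathfrak{sp}(2n)\oplus\mathfrak{sp}(2)$. Let $W_q=S^q(z)\otimes S^q(w)$; the sum is the part with $\deg_z=\deg_w$. The symmetric powers of the standard module of $\mathfrak{sp}(2n)$ are irreducible. The algebra $\mathfrak{sp}(2)$ consists of traceless matrices $(R_{st})$ acting by $-\sum R_{st}w_t\partial_{w_s}$, so $S^q(w)$ is its irreducible module of dimension $q+1$. Hence the $W_q$ are irreducible and inequivalent. Weights have integer entries; the first $n$ have sum congruent to $q$ modulo $2$, and so is the last entry, so the total is even. These are elements of the root lattice of $C_{n+1}$. The space $\mathfrak p_1$ consists of pairs $(A,D)$ with $A:\mathbb C^2\to\mathbb C^{2n}$ arbitrary and $D:\mathbb C^{2n}\to\mathbb C^2$ determined bijectively by $A$ through $\omega_1(Aw,z)+\omega_2(w,Dz)=0$.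 The pair acts as
$$-\sum A_{is}z_iw_s+\sum D_{si}\partial_{w_s}\partial_{z_i}.$$
The first sum maps $W_q$ to $W_{q+1}$ and the second maps it to $W_{q-1}$. As $A$ is arbitrary, the first sums give all multiplications by $z_iw_s$, whence (w2). Finally $\dim W_q=O(q^{2n-1}\cdot q)$, so $e'=2n+1<4n-1=\dim\mathfrak n_1$, since $n\ge2$.

## 11. A small module for $\mathfrak f_{4(-20)}$ inside $\mathfrak e_6$

Here $\mathfrak g_1=\mathfrak f_4$, $\mathfrak k_1=\mathfrak{so}(9)$, and $\mathfrak p_1$ is the $16$-dimensional spin module. We build an $\mathfrak e_6$-module and restrict it.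

**Step 1: place $\mathfrak f_4$ in a three-term grading of $\mathfrak e_6$.** We use the textbook decomposition $\mathfrak e_6=\mathfrak f_4\oplus\mathbf{26}$ with $\mathbf{26}|_{\mathfrak{so}(9)}=\mathbf1\oplus\mathbf9\oplus\mathbf{16}$. Let $t=-1\in Spin(9)\subset F_4\subset E_6$. It acts by $-1$ on the spin module $\mathbf{16}$ and trivially on vector representations. So $\mathrm{Ad}(t)$ is an involution of $\mathfrak e_6$ with fixed algebra $\tilde{\mathfrak k}$ of dimension $36+1+9=46$. By the classification of involutions of $\mathfrak e_6$ (fixed dimensions $36,38,46,52$), $\tilde{\mathfrak k}=\mathfrak{so}(10)\oplus\mathbb C\zeta$. The $(-1)$-eigenspace is $\mathfrak p^+\oplus\mathfrak p^-$ with $\mathrm{ad}\,\zeta=\pm1$ on $\mathfrak p^\pm$ and $\mathfrak p^\pm$ abelian. Moreover $\mathfrak p^+=\Gamma_\omega$ is a half-spin module of dimension $16$, and $\mathfrak p^-$ is its dual; we write $\Gamma_\lambda$ for the irreducible $\mathfrak{so}(10)$-module of highest weight $\lambda$.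

The algebra $\mathfrak{so}(9)=\mathfrak f_4\cap\tilde{\mathfrak k}$ lies in $[\tilde{\mathfrak k},\tilde{\mathfrak k}]=\mathfrak{so}(10)$. Its only irreducible modules of dimension at most $10$ have dimensions $1$ and $9$, so $\mathbb C^{10}$ restricts to $\mathbf1\oplus\mathbf9$ and the embedding is the standard one. Hence both $\mathfrak p^\pm$ restrict to the irreducible spin module of $\mathfrak{so}(9)$. Now $\mathfrak p_1\subset\mathfrak p^+\oplus\mathfrak p^-$, and each projection $\mathfrak p_1\to\mathfrak p^\pm$ is an $\mathfrak{so}(9)$-map between irreducible modules of the same dimension, so it is zero or an isomorphism. If one is zero, $\mathfrak p_1=\mathfrak p^\mp$ is abelian, contradicting $[\mathfrak p_1,\mathfrak p_1]=\mathfrak{so}(9)$. So both are isomorphisms.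

**Step 2: a one-parameter family of $\mathfrak e_6$-modules.** Let $B$ be an invariant form on $\mathfrak e_6$. For $c\in\mathbb C$ let $\lambda_c(Z)=-c\,B(\zeta,Z)$. It vanishes on $[\tilde{\mathfrak k},\tilde{\mathfrak k}]$, so it is a character of $\tilde{\mathfrak k}$. For $X\in\mathfrak p^-$ and $Y\in\mathfrak p^+$,
$$\lambda_c([X,Y])=-cB([\zeta,X],Y)=cB(X,Y).$$
Extend $\lambda_c$ by $0$ on $\mathfrak p^-$ and let $M_c=U(\mathfrak e_6)\otimes_{U(\tilde{\mathfrak k}+\mathfrak p^-)}\mathbb C_{\lambda_c}\cong S(\mathfrak p^+)$. It is graded, $\zeta$ acting in degree $q$ by $q+\lambda_c(\zeta)$, so $\tilde{\mathfrak k}$ preserves degrees and $\mathfrak p^\pm$ change the degree by $\pm1$.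

**Step 3: choose $c$ so that a small submodule appears.** We have $S^2(\mathfrak p^+)=\Gamma_{2\omega}\oplus E$ with $\dim\Gamma_{2\omega}=126$ and $E\cong\mathbb C^{10}$. Moving $X\in\mathfrak p^-$ to the right, we find
$$X(Y_1Y_2\otimes1)=\big([[X,Y_1],Y_2]+cB(X,Y_1)Y_2+cB(X,Y_2)Y_1\big)\otimes1.$$
So the action map $\mathfrak p^-\otimes E\to\mathfrak p^+$ is $\Phi_0+c\Psi$, where $\Psi$ is the contraction; both maps are $\mathfrak{so}(10)$-equivariant. As $B$ pairs $\mathfrak p^-$ and $\mathfrak p^+$ perfectly, the contraction of a nonzero element of $S^2(\mathfrak p^+)$ is not identically zero, so $\Psi\ne0$ on $\mathfrak p^-\otimes E$. Since $(\mathfrak p^-)^*\cong\mathfrak p^+$, the dimension of $\mathrm{Hom}_{\mathfrak{so}(10)}(\mathfrak p^-\otimes E,\mathfrak p^+)$ is the multiplicity of $\mathbb C^{10}$ in $\mathfrak p^+\otimes\mathfrak p^+=\mathbf{10}\oplus\mathbf{120}\oplus\mathbf{126}$, namely $1$. So $\Phi_0$ is a multiple of $\Psi$ and we can choose $c$ with $\Phi_0+c\Psi=0$. Then $E\otimes1$ is stable under $\tilde{\mathfrak k}$ and killed by $\mathfrak p^-$, so it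 generates the submodule $S(\mathfrak p^+)E$. Therefore
$$W:=S(\mathfrak p^+)/S(\mathfrak p^+)E=\bigoplus_{q\ge0}W_q$$
is an $\mathfrak e_6$-module with $\mathfrak p^\pm W_q\subseteq W_{q\pm1}$ and $\mathfrak p^+W_q=W_{q+1}$.

**Step 4: $W_q\cong\Gamma_{q\omega}$ as an $\mathfrak{so}(10)$-module.** We bound $W_q$ from above by a Casimir eigenvalue and from below by a highest weight vector. The cases $q=0,1$ are clear, so let $q\ge2$. Let $\omega'$ be the highest weight of $(\mathfrak p^+)^*$. The dual $W_q^*$ is the set of symmetric tensors $\tau\in((\mathfrak p^+)^*)^{\otimes q}$ that annihilate $E$ in every pair of positions, that is, lie in $\Gamma_{2\omega}^*=\Gamma_{2\omega'}$ in every pair of positions. Let $C_i$ and $C_{ij}$ be the Casimir operators of the $i$-th factor and of the pair $(i,j)$, and $\Omega_{ij}=\frac12(C_{ij}-C_i-C_j)$. On such $\tau$,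
$$\Omega_{ij}=\tfrac12\big[(2\omega',2\omega'+2\rho)-2(\omega',\omega'+2\rho)\big]=(\omega',\omega').$$
So the Casimir of the whole tensor power, $\sum_iC_i+2\sum_{i<j}\Omega_{ij}$, has eigenvalue
$$q(\omega',\omega'+2\rho)+q(q-1)(\omega',\omega')=(q\omega',q\omega'+2\rho)$$
on $W_q^*$. Every other highest weight $\mu$ in the tensor power satisfies $\mu<q\omega'$, and then
$$(q\omega',q\omega'+2\rho)-(\mu,\mu+2\rho)=(q\omega'-\mu,\;q\omega'+\mu+2\rho)>0,$$
since $q\omega'-\mu$ is a nonzero sum of positive roots and $q\omega'+\mu+2\rho$ is strictly dominant. The weight $q\omega'$ occurs once. So $W_q^*\subseteq\Gamma_{q\omega'}$ and $\dim W_q\le\dim\Gamma_{q\omega}$.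

Conversely, let $v$ be a highest weight vector of $\mathfrak p^+$. The weight $2\omega$ occurs once in $S^2(\mathfrak p^+)$, in $\Gamma_{2\omega}$, so all weights of $E$ are strictly below $2\omega$. The weights of $S^{q-2}(\mathfrak p^+)$ are $\le(q-2)\omega$. So $q\omega$ is not a weight of $E\,S^{q-2}(\mathfrak p^+)$ and $v^q\notin E\,S^{q-2}(\mathfrak p^+)$. The image of $v^q$ in $W_q$ is a nonzero highest weight vector of weight $q\omega$. Hence $W_q\cong\Gamma_{q\omega}$.

**Step 5: restrict to $\mathfrak f_4$ and check (w1)–(w3).** The module $\Gamma_{q\omega}$ has highest weight $(\frac q2,\frac q2,\frac q2,\frac q2,\pm\frac q2)$. By the branching rule from $\mathfrak{so}(10)$ to $\mathfrak{so}(9)$, its constituents have highest weights interlacing this one, and the only possibility is $(\frac q2,\frac q2,\frac q2,\frac q2)$, once. So $W_q$ is irreducible over $\mathfrak{so}(9)$, and different $q$ give inequivalent modules. Its weights lie in the weight lattice of $\mathfrak{so}(9)$, which is $\mathbb Z^4\cup(\mathbb Z+\frac12)^4$. This equals the root lattice of $F_4$,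 whose roots are $\pm e_i$, $\pm e_i\pm e_j$ and $\frac12(\pm1,\pm1,\pm1,\pm1)$. So (w1) holds. An element of $\mathfrak p_1$ is $Z^++Z^-$ with $Z^\pm\in\mathfrak p^\pm$, and $Z^+$ ranges over all of $\mathfrak p^+$ by Step 1. As $\mathfrak p^+W_q=W_{q+1}$, (w2) holds. Of the $16$ positive roots of $B_4$, the six roots $e_i-e_j$ are orthogonal to $(\frac12,\frac12,\frac12,\frac12)$ and the other $10$ are not. So Weyl's dimension formula gives $\dim W_q=O(q^{10})$, and $e'=11<15=\dim\mathfrak n_1$. This is (w3).

## 12. From $\mathfrak g_1$ to $G$: end of the proof of Theorem B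

**Step 1: make $W$ a $(\mathfrak g,K^0)$-module.** We integrate the $\mathfrak k_1$-action. Let $K^0$ be the identity component of $K$ and $K_1=\mathrm{Ad}(K^0)|_{\mathfrak g_1}$, a connected compact group with complexified Lie algebra $\mathfrak k_1$. In all three cases $\mathfrak k_1$ contains a Cartan subalgebra of $\mathfrak g_1$, and it is the complexified Lie algebra of a maximal torus $T_1$ of $K_1$. The torus $T_1$ acts faithfully on $\mathfrak g_1$, with nonzero weights the roots, and the weights of a faithful representation generate the character lattice. So the character lattice of $T_1$ is the root lattice of $\mathfrak g_1$. By (w1) the weights of each $W_q$ are characters of $T_1$, so the action of $\mathfrak k_1$ on $W_q$ integrates to $K_1$: it integrates to the universal cover of $K_1$, and the kernel of the covering is central, lies in the exponential of $\mathrm{Lie}(T_1)$, and acts trivially. Hence $K^0$ acts on $W$ through $\mathrm{Ad}:K^0\to K_1$. Let all other ideals of $\mathfrak g$, including the center, act by $0$. The two actions agree on $\mathrm{Lie}(K)$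 and are compatible since $K^0$ is connected, so $W$ is a $(\mathfrak g,K^0)$-module. It is admissible by (w1) and generated by $W_0$.

**Step 2: induce to $K$.** Put
$$V=\mathbb C[K]\otimes_{\mathbb C[K^0]}W=\bigoplus_{k\in K/K^0}k\otimes W,\qquad X(k\otimes w)=k\otimes(\mathrm{Ad}(k^{-1})X)w.$$
The action is well defined: for $k_0\in K^0$, the element $kk_0\otimes w=k\otimes k_0w$ is sent to $kk_0\otimes(\mathrm{Ad}(k_0^{-1}k^{-1})X)w=k\otimes(\mathrm{Ad}(k^{-1})X)k_0w$ by either formula. It is compatible with $K$, because $k'X(k\otimes w)=k'k\otimes(\mathrm{Ad}(k^{-1})X)w=(\mathrm{Ad}(k')X)(k'k\otimes w)$. It also agrees with the differential of the $K$-action: for $Y\in\mathrm{Lie}(K)$ we have $e^{tY}k\otimes w=k\otimes e^{t\mathrm{Ad}(k^{-1})Y}w$. The group $K/K^0$ is finite. So each $K^0$-type has finite multiplicity in $V$, hence so does each $K$-type, and $V$ is generated by the finite-dimensional space $\bigoplus k\otimes W_0$. Thus $V$ is an admissible finitely generated $(\mathfrak g,K)$-module. Since $\mathrm{Ad}(K)\subseteq\mathrm{Int}(\mathfrak g)$ preserves all ideals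 of $\mathfrak g$, the ideals other than $\mathfrak g_1$ still act by $0$ on $V$.

**Step 3: the prime ideal.** We look for $\mathcal P$ with a large quotient. Let $\mathfrak n'$ be the sum of the $\mathfrak n_i$ other than $\mathfrak n_1$, and $\mathcal P=\mathcal U\mathfrak n'$. As $\mathfrak n'$ is an ideal of $\mathfrak n$, $\mathcal P$ is two-sided and $\mathcal U/\mathcal P=U(\mathfrak n_1)$ is a domain. So $\mathcal P$ is completely prime and
$$\dim(\mathcal U_m+\mathcal P)/\mathcal P=\binom{m+\dim\mathfrak n_1}{\dim\mathfrak n_1}.$$
By (w1), $W$ is infinite-dimensional. Proposition 4, applied to the $(\mathfrak g_1,K_1)$-module $W$, gives $\mathrm{ann}_{U(\mathfrak n_1)}W=0$. The subspace $1\otimes W$ is a $\mathfrak g$-submodule of $V$ isomorphic to $W$, on which $\mathcal U$ acts through $\mathcal U/\mathcal P$. So $\mathrm{ann}_{\mathcal U}V\subseteq\mathrm{ann}_{\mathcal U}(1\otimes W)=\mathcal P$.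

**Step 4: growth and conclusion.** Let $v\in V$, say $v\in\bigoplus_kk\otimes\bigoplus_{q\le c}W_q$. By (w2) each application of an element of $\mathfrak g$ raises $q$ by at most one, so $\mathcal U_mv\subseteq\bigoplus_kk\otimes\bigoplus_{q\le m+c}W_q$. This has dimension $O(m^{e'})$ with $e'<\dim\mathfrak n_1$ by (w3). Lemma 3 with $e=\dim\mathfrak n_1$ gives $\mathrm{Ass}\,V\not\subseteq\mathrm{Supp}(V)$.

Together with Sections 4, 7 and 8 this proves Theorem B. $\blacksquare$

## 13. Torsion and irreducible modules in real rank one: proof of (C2)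

Let $G$ be connected with finite center, $\mathfrak g_0$ simple of real rank one, and $V$ irreducible. There are three cases.

**Case 1: $\dim V<\infty$.** The inclusion holds, by Section 4.

**Case 2: $\dim V=\infty$ and $V$ is torsion.** By (C1), $\mathrm{ann}_{\mathcal U}V=0$, so $0\in\mathcal V(V)$, while $V_{(0)}=0$. So $\mathcal V(V)\ne\mathrm{Supp}(V)$, and by (3) the inclusion fails.

**Case 3: $\dim V=\infty$ and $V$ is not torsion.** We show that $V$ has no torsion at all; for this the torsion elements must form a $\mathfrak g$-submodule.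

**Step 1: for $u\in U(\mathfrak g)$ and $s\in S:=\mathcal U\setminus0$ there are $s'\in S$ and $u'\in U(\mathfrak g)$ with $s'u=u's$.** This is the left Ore condition for $S$ in $U(\mathfrak g)$. Let $u\in U_k(\mathfrak g)$. Since $[\mathfrak n,U_k(\mathfrak g)]\subseteq U_k(\mathfrak g)$, the spaces $U_k(\mathfrak g)\,\mathcal U$ and $\mathcal U\,U_k(\mathfrak g)$ coincide; call this space $M$. As a left $\mathcal U$-module it is finitely generated, because $\dim U_k(\mathfrak g)<\infty$, and torsion-free, because $U(\mathfrak g)$ is a domain. It is stable under right multiplication by $s$, which is an injective endomorphism of the left $\mathcal U$-module $M$. Let $D$ be the quotient division ring of the Noetherian domain $\mathcal U$. The rank $\dim_DD\otimes_{\mathcal U}M$ is finite and additive in exact sequences, and $Ms\cong M$, so $M/Ms$ has rank $0$, that is, it is torsion. Hence some $s'\in S$ has $s'u\in Ms$.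

**Step 2: the torsion elements form a $(\mathfrak g,K)$-submodule $T$ of $V$.** If $sv=0$ and $s'u=u's$ as in Step 1, then $s'uv=u'sv=0$, so $uv$ is torsion. If $sv=0$ and $s_1v_1=0$ with $s,s_1\in S$, the Ore condition in $\mathcal U$ gives a common left multiple $as=bs_1\ne0$, which kills $v+v_1$. So $T$ is a $U(\mathfrak g)$-submodule. As $K$ is connected and each $U(\mathfrak k)v$ is finite-dimensional, $T$ is $K$-stable.

**Step 3: conclusion of Case 3.** Since $V$ is irreducible and $T\ne V$, we have $T=0$, so $V$ is torsion-free over $\mathcal U$. Any nonzero $\mathcal U$-submodule $W'$ contains some $v\ne0$ with $\mathcal Uv\cong\mathcal U$, so $\mathrm{ann}_{\mathcal U}W'=0$. Hence $\mathrm{Ass}\,V=\{0\}$, and $V_{(0)}\ne0$ by (2). The inclusion holds.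

**The reformulation by growth.** It remains to see that a nonzero finitely generated $\mathcal U$-module $V$ is torsion if and only if $\mathrm{GKdim}\,V<\dim\mathfrak n$, and that $\mathrm{GKdim}\,V=\dim\mathfrak n$ otherwise; by (a) this applies to our $V$. Let $\nu=\dim\mathfrak n$ and let $V$ be generated over $\mathcal U$ by the finite-dimensional space $F$. In any case $\dim\mathcal U_mF\le\dim F\cdot\binom{m+\nu}{\nu}$, so $\mathrm{GKdim}\,V\le\nu$. If some $v\in V$ is not torsion, then $v\in\mathcal U_cF$ for some $c$, and $\dim\mathcal U_{m+c}F\ge\dim\mathcal U_mv=\binom{m+\nu}{\nu}$. So $\mathrm{GKdim}\,V=\nu$. If $V$ is torsion, each $v$ in a basis of $F$ is killed by some $0\ne s\in\mathcal U_k$, with $k$ independent of $v$. Then the kernel of $\mathcal U_m\to\mathcal U_mv$ contains $\mathcal U_{m-k}s$ for $m\ge k$, and right multiplication by $s$ is injective. So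
$$\dim\mathcal U_mv\le\binom{m+\nu}{\nu}-\binom{m-k+\nu}{\nu}=O(m^{\nu-1}).$$
Summing over the basis gives $\mathrm{GKdim}\,V\le\nu-1$. (The bound for $\mathcal U/\mathcal Us$ is also Prop. 3.15 in Krause–Lenagan, *Growth of Algebras and Gelfand–Kirillov Dimension*.) This proves (C2), and with Section 9 it proves Theorem C. $\blacksquare$
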